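# Three colors are not enough for box graphs in three dimensions

## 1. A ring of nine rectangles

Draw the following nine rectangles in the plane, with coordinates $(t,x)$; think of $t$ as time, running upward.

* The bottom row $S_0$: the rectangles $[-1,0]\times[x,x+1]$ for $x=-1,0,1$.
* The top row $S_1$: the rectangles $[2,3]\times[x,x+1]$ for $x=-1,0,1$.
* The left side: one rectangle $H=[0,2]\times[-1,0]$.
* The right side: two rectangles $V_{01}=[0,1]\times[1,2]$ and $V_{12}=[1,2]\times[1,2]$.

They surround the hole $(0,2)\times(0,1)$. Any two of them that meet do so in a full common side or in a common corner. Join two rectangles by an edge if they share a full side. The resulting graph is one cycle: three rectangles of $S_0$ from left to right, then $V_{01}$, $V_{12}$, three rectangles of $S_1$ from right to left, then $H$, and back. It has nine vertices. So it has no proper coloring with two colors, but it has one with three. If the two right rectangles are replaced by the single rectangle $V_{02}=[0,2]\times[1,2]$, we get a cycle of length eight, and two colors suffice.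

The general notions are these.

**Definition.** An *$n$-dimensional box* is a set $B=\{x\in\mathbb R^n: a_i\le x_i\le b_i,\ i=1,\dots,n\}$ with $a_i<b_i$ for all $i$. An *$n$-dimensional box complex* is a set of finitely many boxes $\mathcal B=\{B_1,\dots,B_N\}$ such that whenever $B_i\cap B_j$ is nonempty, it is a face (of any dimension) of both $B_i$ and $B_j$. The *box graph* $G(\mathcal B)$ has the boxes as vertices, and $B_i,B_j$ are adjacent exactly when $B_i\cap B_j$ is an $(n-1)$-dimensional face (a *facet*) of both. An *admissible $k$-coloring* is a proper vertex coloring with $k$ colors.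

In dimension 1, boxes are intervals, the box graph is a disjoint union of paths, and two colors suffice. In dimension 2, the ring needs three. If we multiply all boxes of a complex by $[0,1]$, we get a complex one dimension higher with the same graph, because $(B\times[0,1])\cap(B'\times[0,1])=(B\cap B')\times[0,1]$. So in dimension 3 at least three colors are needed as well. The paper "On coloring box graphs" (https://www.science.smith.edu/~jorourke/Papers/ColoringBoxGraphs.pdf), from which the problem is taken, asks: *what is the minimum number $k$ such that every $3$-dimensional box graph has an admissible $k$-coloring?* It is known that every box graph in $n$-space has an admissible coloring with $n+1$ colors, and that some 2-dimensional box graphs require three. We prove the first fact in a moment. So the answer is 3 or 4.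

## 2. Four colors suffice; the statements to be proved

**Lemma 1.** Every $n$-dimensional box graph has an admissible $(n+1)$-coloring.

*Proof.* Let $F=B\cap B'$ be a facet of both $B\ne B'$. Since $F$ is degenerate in exactly one coordinate, the two boxes have equal intervals in all other coordinates. They lie on opposite sides of $F$: on the same side their interiors would overlap, so $B\cap B'$ would be $n$-dimensional and not a facet. Moreover each facet $F$ of $B$ belongs as a facet to at most one other box: two such boxes $B',B''$ would both lie on the side of $F$ opposite to $B$, their interiors would overlap, their intersection would be an $n$-dimensional face of both, and so $B'=B''$.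

In any nonempty subset of the boxes take a box $B$ whose lower corner $(a_1,\dots,a_n)$ is lexicographically largest. A neighbor of $B$ across the upper facet in direction $i$ has the same lower corner except that $a_i$ is replaced by $b_i>a_i$; its lower corner is lexicographically larger, so it is not in the subset. Hence all neighbors of $B$ in the subset lie across the $n$ lower facets, and there are at most $n$ of them. Now color by induction: remove $B$, color the rest with $n+1$ colors, and give $B$ a color not used by its at most $n$ neighbors. $\square$

To exclude three colors it pays to let the colors vary continuously on a circle.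

**Definition.** For real $r\ge2$, a *circular $r$-coloring* of a graph is a map $f:V\to\mathbb R/r\mathbb Z$ such that adjacent vertices have circular distance $\ge1$.

A proper 3-coloring with colors $0,1,2\in\mathbb R/3\mathbb Z$ is a circular 3-coloring, since these points are at mutual distance 1.

**Theorem 1.** Every 3-dimensional box graph has an admissible 4-coloring, and some 3-dimensional box graph has no admissible 3-coloring. So the required number is $k=4$.

**Theorem 2.** For every real $r$ with $2<r<4$ there is a 3-dimensional box graph with no circular $r$-coloring.

Lemma 1 with $n=3$ and Theorem 2 with $r=3$ give Theorem 1. Multiplying all boxes by $[0,1]^{n-3}$ does not change the graph, so at least four colors are needed in every dimension $n\ge3$.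

There is a supplement, not used elsewhere and proved in Section 14. For a finite graph $G$ let $K_G$ be $G$ with a 2-cell attached along every 4-cycle.

**Theorem 3.** Let $G$ be a finite graph and $2<r<4$. Then $G$ has a circular $r$-coloring if and only if there is a homomorphism $c:H_1(K_G;\mathbb Z)\to\mathbb Z$ with $c(\gamma)\equiv\ell(\gamma)\pmod 2$ and $|c(\gamma)|\le(1-\frac2r)\,\ell(\gamma)$ for every closed walk $\gamma$ of length $\ell(\gamma)$. For $r=3$ this is equivalent to 3-colorability.

From now on $2<r<4$ and
$$\theta=1-\tfrac2r=\frac{\frac r2-1}{\frac r2}\in(0,\tfrac12).$$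
For $r=3$ we have $\theta=\frac13$.

## 3. Deviations, and the rigidity of 4-cycles

Let $f$ be a circular $r$-coloring. For adjacent $A,B$ there is exactly one $x\in[1,r-1]$ representing $f(B)-f(A)$. Define the *deviation*
$$d(A,B)=x-\tfrac r2 .$$
Then $d(B,A)=(r-x)-\frac r2=-d(A,B)$ and $|d|\le\frac r2-1$. For a proper 3-coloring, a step that raises the color by 1 modulo 3 has $d=-\frac12$, and a step that lowers it by 1 has $d=+\frac12$.

**Lemma 2.** For a closed walk $\gamma$ of length $\ell$, the sum of $d$ along $\gamma$ is $\frac r2c$ with an integer $c\equiv\ell\pmod2$ and $|c|\le\theta\ell$. Around a 4-cycle the sum of $d$ is $0$.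

*Proof.* The numbers $x$ along $\gamma$ add up to $rK$ for some integer $K$, so $\sum d=rK-\ell\frac r2=\frac r2(2K-\ell)$. Also $|\sum d|\le\ell(\frac r2-1)=\frac r2\theta\ell$. If $\ell=4$, then $c$ is even and $|c|\le4\theta<2$, so $c=0$. $\square$

The condition $r<4$ is used exactly here: with $r=4$ and colors $0,1,2,3$ around a 4-cycle, every $d$ is $-1$ and the sum is $-4\neq0$.

In the ring of nine with $r=3$, Lemma 2 says that $c$ is odd and $|c|\le3$. Both sizes occur: the colors $0,1,2,0,1,2,0,1,2$ give nine steps $-\frac12$, so $c=-3$; the colors $0,1,0,1,0,1,0,1,2$ give six steps $-\frac12$ and three steps $+\frac12$, so $\sum d=-\frac32$ and $c=-1$. So an odd cycle carries an odd integer that cannot vanish, but a single cycle leaves it enough room. In three dimensions we shall let 4-cycles tie many such integers together.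

## 4. Regions on which deviations integrate

A sheet of boxes of equal thickness is described by a set of squares in the plane, and a square of four such boxes is a 4-cycle. We fix the vocabulary.

**Definition.** The *cell* $(i,j)$, in *row* $i$ and *column* $j$, is $[i,i+1]\times[j,j+1]$ with $i,j\in\mathbb Z$. We draw row numbers increasing upward and column numbers increasing to the right. The *horizontal neighbors* of $(i,j)$ are $(i,j\pm1)$. Cells are *adjacent* if they share an edge, and *connected* means connected via adjacency. A *block* is a $2\times2$ set of cells. Sets of cells are *point-disjoint* if no cell of one has a point in common with a cell of the other.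

For instance $\{(0,0)\}$ and $\{(1,1)\}$ are disjoint sets of cells, and not adjacent, but not point-disjoint: the two cells share a corner.

**Definition.** A *cochain* on a finite cell set $A$ is an antisymmetric real function $d$ on ordered adjacent pairs of $A$. It is *closed* if its sum around every block contained in $A$ is $0$, and *exact* if $d(c,c')=g(c')-g(c)$ for some function $g$ on $A$, a *potential*. The set $A$ is *tame* if it is nonempty, connected, and every closed cochain on it is exact.

The eight cells around a missing cell are connected but not tame: they contain no block, so every cochain is closed; the cochain equal to $1$ on each step counterclockwise has sum $8$ around the ring, and so is not exact.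

Grid rectangles are tame. To see this, define $g$ by integrating $d$ along the lowest row and then up along every column. The vertical edges and the lowest row are correct by construction. If the horizontal edges of row $i-1$ are correct, the block in rows $i-1,i$ and columns $j,j+1$ gives
$$d((i,j),(i,j+1))=d((i,j),(i-1,j))+d((i-1,j),(i-1,j+1))+d((i-1,j+1),(i,j+1)),$$
and the right side telescopes to $g(i,j+1)-g(i,j)$. So row $i$ is correct too.

**Lemma 3 (gluing).** If $A,B$ are tame, $A\cap B$ is nonempty and connected, and any two adjacent cells of $A\cup B$ lie both in $A$ or both in $B$, then $A\cup B$ is tame.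

*Proof.* $A\cup B$ is nonempty and connected. A closed cochain on it restricts to closed cochains on $A$ and $B$, with potentials $g_A,g_B$. On $A\cap B$ both have the same differences along adjacent cells, and $A\cap B$ is connected, so $g_A-g_B$ is constant there. Change $g_B$ by this constant; the two functions then combine to one function on $A\cup B$, which is a potential because every adjacent pair lies in $A$ or in $B$. $\square$

## 5. Slabs, heights and odd wall numbers

**Definition.** A *slab* $v=(I;A)$ consists of a time interval $I$ and a finite cell set $A$, its *region*. Its boxes are $v_c=I\times c$ with $c\in A$.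

Consider slabs whose boxes together form a box complex. Two kinds of adjacency are evident.

* (E1) Boxes $v_c,v_{c'}$ of one slab over adjacent cells $c,c'$ are adjacent.
* (E2) If slabs $u,v$ have time intervals $[t',t]$ and $[t,t'']$ and the cell $c$ is in both regions, then $u_c,v_c$ are adjacent, since they share the facet $\{t\}\times c$.

Slabs as in (E2) are called *consecutive*, and $W_{uv}$ denotes the set of common cells of their regions.

**Lemma 4.** Let $f$ be a circular $r$-coloring of the graph of such a complex, with deviations $d$.

(a) If the region $A$ of $v$ is tame, there is a *height* $\varphi_v:A\to\mathbb R$ with $\varphi_v(c')-\varphi_v(c)=d(v_c,v_{c'})$ for adjacent $c,c'\in A$ and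
$$\varphi_v(c)\equiv f(v_c)-\tfrac r2(i+j)\pmod r\qquad\text{for all }c=(i,j)\in A. \tag{1}$$

(b) If $u,v$ are consecutive with tame regions and $W_{uv}$ is nonempty and connected, there is an odd integer $n_{uv}$, the *wall number*, with
$$d(u_c,v_c)=\varphi_v(c)-\varphi_u(c)-\tfrac r2\,n_{uv}\qquad\text{for all }c\in W_{uv}. \tag{2}$$

(c) If $v_0,\dots,v_\ell$ are slabs, each consecutive pair $v_{i-1},v_i$ being as in (b), and all their regions contain the cell $c$, then
$$\Big|\varphi_{v_\ell}(c)-\varphi_{v_0}(c)-\tfrac r2\sum_{i=1}^{\ell}n_{v_{i-1}v_i}\Big|\le\ell\left(\tfrac r2-1\right). \tag{3}$$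

*Proof.* (a) A block in $A$ gives a 4-cycle of boxes, so by Lemma 2 the function $(c,c')\mapsto d(v_c,v_{c'})$ is a closed cochain on $A$, hence exact. Choose the additive constant of the potential so that (1) holds at one cell. From a cell to an adjacent cell, $f$ changes by $d+\frac r2$ modulo $r$ and $\frac r2(i+j)$ changes by $\pm\frac r2$, so the right side of (1) changes by $d+\frac r2\mp\frac r2\equiv d\pmod r$. The left side changes by $d$. Since $A$ is connected, (1) holds everywhere.

(b) For adjacent $c,c'\in W_{uv}$ the boxes $u_c,v_c,v_{c'},u_{c'}$ form a 4-cycle, so Lemma 2 gives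
$$d(u_c,v_c)+\big(\varphi_v(c')-\varphi_v(c)\big)-d(u_{c'},v_{c'})-\big(\varphi_u(c')-\varphi_u(c)\big)=0 .$$
This says that $\varphi_v-\varphi_u-d(u_\cdot,v_\cdot)$ has the same value at $c$ and $c'$. As $W_{uv}$ is connected, it is a constant on $W_{uv}$. By (1), modulo $r$ it equals $\big(f(v_c)-f(u_c)\big)-\big(f(v_c)-f(u_c)-\frac r2\big)=\frac r2$. A real number congruent to $\frac r2$ modulo $r$ is $\frac r2$ times an odd integer.

(c) Add (2) at $c$ over $i=1,\dots,\ell$ and use $|d|\le\frac r2-1$. $\square$

Let us see this on the ring of Section 1, multiplied by $[0,1]$, with cells $(0,j)$, $j=x$, and $r=3$. Color $S_0$ by $0,1,0$ and $S_1$ by $1,0,1$ (for $j=-1,0,1$), and $V_{01},V_{12},H$ by $1,0,2$. Then we may take heights $(\frac32,1,\frac32)$ on $S_0$, $(\frac52,3,\frac52)$ on $S_1$, and $-\frac12,-\frac32,\frac12$ on $V_{01},V_{12},H$; each satisfies (1). From $n_{uv}=\frac23(\varphi_v-\varphi_u-d)$ the wall numbers along $S_0,V_{01},V_{12},S_1$ are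
$$\tfrac23(-2+\tfrac12)=-1,\qquad \tfrac23(-1-\tfrac12)=-1,\qquad \tfrac23(4+\tfrac12)=3,$$
with sum $1$. Those along $S_0,H,S_1$ are $\frac23(-1-\frac12)=-1$ and $\frac23(2-\frac12)=1$, with sum $0$. The two sums differ by an odd number because one route has three walls and the other two.

## 6. One layer of walls, and the slack it cannot beat

The ring compares one sequence of slabs on the right with $H$ on the left. Let us put many sequences on the right, with different numbers of walls, that share their walls.

**Definition.** Fix $m\ge2$. A *chain* is $s=(0=a_0<a_1<\dots<a_q=m)$ with $q\ge1$; put $|s|=q+1$.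

The ring uses the chain $(0,1,2)$ with $m=2$. Suppose we have slabs $V_{ab}$ with time interval $[a,b]$ and region $R_{ab}$ for all $0\le a<b\le m$, between slabs $S_0$ (time $[-1,0]$) and $S_1$ (time $[m,m+1]$) whose regions are one big rectangle. Let $H$ have time $[0,m]$ and region $\Lambda$, a row of cells of the rectangle. We would like the following.

* Every $R_{ab}$ is tame, so that heights exist.
* If $(a,b)\ne(c,d)$ and the open intervals $(a,b),(c,d)$ intersect, then $R_{ab},R_{cd}$ are point-disjoint. This is forced: boxes $I\times c$ and $I'\times c'$ with $c\cap c'\ne\emptyset$, overlapping $I,I'$ and $I\ne I'$ meet in $(I\cap I')\times(c\cap c')$, which is not a face of both. For the same reason $\Lambda$ is point-disjoint from all $R_{ab}$ with $(a,b)\neq(0,m)$; we ask it for all $R_{ab}$.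
* For $a<b<c$, $R_{ab}\cap R_{bc}$ is nonempty and connected, so that there is one wall number $n_{V_{ab}V_{bc}}$.
* For every chain $s$ some cell $c_s$ lies in $R_{a_{l-1}a_l}$ for all $l$.

Given a circular $r$-coloring, let $N(s)$ be the sum of the $|s|$ wall numbers along $S_0,V_{a_0a_1},\dots,V_{a_{q-1}a_q},S_1$, and $\eta=n_{S_0H}+n_{HS_1}$. Suppose every $c_s$ can be joined to $\Lambda$ inside the rectangle by a path with at most $D$ adjacencies. Apply (3) at $c_s$ to the first sequence, and at the end of the path in $\Lambda$ to $S_0,H,S_1$; in $S_0$ and $S_1$ the heights at the two cells differ by at most $D(\frac r2-1)$. Dividing by $\frac r2$ gives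
$$|N(s)-\eta|\le\theta\,(|s|+2+2D)\qquad\text{for all chains }s. \tag{4}$$
With
$$\lambda=\max_s\big(N(s)-\theta|s|\big),\qquad \mu=\min_s\big(N(s)+\theta|s|\big), \tag{5}$$
(4) yields $\lambda\le\eta+\theta(2D+2)$ and $\mu\ge\eta-\theta(2D+2)$, hence $\lambda-\mu\le4\theta(D+1)$. In the opposite direction, we shall prove in Section 7 that for large $m$ the oddness of all wall numbers forces $\lambda-\mu\ge1$. This is not a contradiction. Since $\Lambda$ is point-disjoint from the $R_{ab}$, we have $D\ge2$, and for $r=3$ the upper bound is at least $4$. One layer stops exactly here: the gain is known to be at least 1, but the *lateral slack* caused by walking from $c_s$ to $\Lambda$ is larger.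

The next thing to try is to stack $k$ layers, with slabs $S_0,S_1,\dots,S_k$ separating them, and to compare only once, with a long slab $H$. Then the lateral slack is paid once and we hope to gain $k$. But the comparison needs a cell contained in the regions of a whole sequence of slabs, through all layers. If all layers use the same regions $R_{ab}$, a cell lies in the regions of at most one chain: of two distinct chains, some two distinct pairs have intersecting open intervals, and their regions are disjoint. So a vertical line can only follow the *same* chain in all layers. That gives nothing: if the wall numbers in layer $h+1$ are the negatives of those in layer $h$, and $k$ is even, the sum along every constant sequence of chains is $0$. Changing the cell inside $S_h$ does not help either. The cells $c_s,c_{s'}$ of different chains lie in point-disjoint sets, so the move has $D'\ge2$ adjacencies and may cost $\theta D'$ in each layer. Used for the maximum and for the minimum, this amounts to $2\theta D'\geq 4\theta$ per layer, which is $\frac43$ for $r=3$, more than the gain 1.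

What gets past this point is a deformation of the regions, different in each layer. One column of the plane is stretched to a long zone of columns, and inside the zone the picture is moved up and down by slowly varying amounts. For *every* word $(w_1,\dots,w_k)$ of chains there will be a column of the zone in which the cell of $w_h$ in layer $h$ has been moved to one and the same row $\rho$, for all $h$. The number of columns depends on $k$ enormously, but the distance from row $\rho$ to $\Lambda$ does not depend on $k$. So $k$ may be chosen larger than the slack.

Three things have to be done: prove the combinatorial lemma, find the regions $R_{ab}$ in the plane, and show that stretching preserves their properties.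

## 7. Odd weightings of chains

**Definition.** A *weighting* assigns odd integers $\nu(\bot,0b)$ for $1\le b\le m$, $\nu(ab,bc)$ for $0\le a<b<c\le m$, and $\nu(am,\top)$ for $0\le a<m$. For a chain $s$ put
$$N(s)=\nu(\bot,a_0a_1)+\sum_{l=1}^{q-1}\nu(a_{l-1}a_l,a_la_{l+1})+\nu(a_{q-1}a_q,\top),$$
a sum of $|s|$ terms. Define $\lambda,\mu$ by (5).

For $m=2$ there are two chains, $(0,2)$ and $(0,1,2)$. Choose $\nu(\bot,02)=1$, $\nu(02,\top)=-1$ and $\nu(\bot,01)=1$, $\nu(01,12)=-1$, $\nu(12,\top)=1$. Then $N(0,2)=0$ and $N(0,1,2)=1$, and with $\theta=\frac13$ we get $\lambda=\max(-\frac23,0)=0$, $\mu=\min(\frac23,2)=\frac23$. So $\lambda-\mu<0$, and small $m$ will not do.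

Here is a toy case that shows why large $m$ helps. Suppose the partial sum of a chain up to a pair $(a,b)$ depended only on $(a,b)$, say it is $\phi(a,b)$. Then $\phi(b,c)-\phi(a,b)=\nu(ab,bc)$ is odd, so consecutive pairs $(a,b),(b,c)$ have values of different parity. Attach to each $b\in\{0,\dots,m\}$ two bits: is there a pair $(a,b)$ with $\phi$ even, and is there one with $\phi$ odd? If $a<b$ and $\phi(a,b)$ has a given parity, the bit of this parity is 1 at $b$, and it is 0 at $a$, because a pair $(z,a)$ of the same parity would be consecutive to $(a,b)$. So the bit vectors are distinct and $m+1\le4$. In general partial sums depend on the route, and we keep track of their largest and smallest values.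

**Lemma 5.** Let $0<\theta<1$. There is $m=m(\theta)\ge2$ such that $\lambda-\mu\ge1$ for every weighting.

*Proof.* Suppose $\lambda-\mu<1$ for some weighting. We derive an upper bound for $m$ that depends only on $\theta$.

**Step 1: record extreme partial sums, and bound their difference.** For a pair $v=(a,b)$ with $0\le a<b\le m$ consider all initial parts $\bot,(a_0,a_1),\dots,(a_{l-1},a_l)=v$ with $a_0=0$; such a part has $l$ terms. Let $\sigma^+(v)$ be the maximum of (sum $-\,\theta\cdot$ number of terms) and $\sigma^-(v)$ the minimum of (sum $+\,\theta\cdot$ number of terms), and let $e=\sigma^+-\sigma^-$.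

Every initial part ending at $v$ can be completed to a chain by the same $j\le2$ further terms: $\nu(am,\top)$ if $b=m$, and $\nu(ab,bm),\nu(bm,\top)$ otherwise. With $\tau$ their sum, $\sigma^+(v)+\tau-j\theta\le\lambda$ and $\sigma^-(v)+\tau+j\theta\ge\mu$. Subtracting, $e(v)\le\lambda-\mu+2j\theta<1+4\theta<5$.

Also some initial part ending at $v$ has $j\le2$ terms: $\bot,(0,b)$ if $a=0$, and $\bot,(0,a),(a,b)$ otherwise. If its sum is $\tau$, then $\sigma^+(v)\ge\tau-j\theta$ and $\sigma^-(v)\le\tau+j\theta$, so $e(v)\ge-4\theta>-4$.

**Step 2: show that $e$ grows along paths in one class.** Split $\mathbb R/2\mathbb Z$ into $\kappa=\lceil4/(1-\theta)\rceil$ half-open arcs of equal length $2/\kappa\le(1-\theta)/2$. The *class* of a pair $v$ is the arc containing $\sigma^+(v)\bmod2$. Let $v=(a,b)$ and $w=(b,c)$ be consecutive pairs in the same class. Then $\sigma^+(w)-\sigma^+(v)=2k+\delta$ with $k\in\mathbb Z$ and $|\delta|\le(1-\theta)/2$. Let $n=\nu(v,w)$. Extending a best initial part for $\sigma^+(v)$ by $w$ gives $\sigma^+(w)\ge\sigma^+(v)+n-\theta$, so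
$$n\le2k+\delta+\theta\le2k+\tfrac{1-\theta}2+\theta=2k+\tfrac{1+\theta}2<2k+1 .$$
As $n$ is odd, $n\le2k-1$. Extending a best initial part for $\sigma^-(v)$ gives $\sigma^-(w)\le\sigma^-(v)+n+\theta\le\sigma^-(v)+2k-1+\theta$. Hence
$$e(w)\ge e(v)+\delta+1-\theta\ge e(v)+\tfrac{1-\theta}2 .$$

**Step 3: bound the length of such paths.** Let $(b_0,b_1),(b_1,b_2),\dots$ be a path of $L$ consecutive pairs, all in one class. Along it $e$ grows by at least $(L-1)\frac{1-\theta}2$. By Step 1 the growth is less than $9$, so $L-1<18/(1-\theta)$ and $L\le E:=\lfloor18/(1-\theta)\rfloor+1$.

**Step 4: count.** Give each $b\in\{0,\dots,m\}$ the vector in $\{0,\dots,E\}^\kappa$ whose $i$-th entry is the largest number of pairs in a path of class $i$ ending at $b$ (and $0$ if there is none). If $a<b$ and $(a,b)$ has class $i$, then a longest path of class $i$ ending at $a$ can be extended by $(a,b)$, so the $i$-th entry is strictly larger at $b$ than at $a$. So the $m+1$ vectors are distinct, and $m+1\le(E+1)^\kappa$. With $m=(E+1)^\kappa$ this is a contradiction. $\square$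

For $\theta=\frac13$ the values are $\kappa=6$, $E=28$, $m=29^6$.

## 8. Strands, and what they leave connected

We now turn to the plane. The regions $R_{ab}$ will be made from thin curves of cells.

**Definition.** A *path* is a sequence $P=(c_1,\dots,c_\ell)$ of distinct cells with $c_i,c_{i+1}$ adjacent. A *strand* is a path with $c_i\cap c_j=\emptyset$ whenever $|i-j|\ge3$. We also write $P$ for the set of cells of $P$.

The path $(0,0),(0,1),(1,1),(2,1),(2,0)$ is a strand: the index pairs that differ by at least 3 involve one cell in row 0 and one in row 2. The U-turn $(0,0),(0,1),(1,1),(1,0)$ is not a strand, since its first and last cells share an edge. In a strand non-consecutive cells are never adjacent: for $|i-j|\ge3$ they are disjoint, and $c_i,c_{i+2}$ have the same parity of row plus column. A contiguous subpath of a strand is a strand.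

**Lemma 6.** Replace each cell of a strand $(c_1,\dots,c_\ell)$ by a grid rectangle, by inserting the same number of new grid lines in every row of the plane, the same number in every column, and rescaling. The resulting cell set is tame.

*Proof.* Let $C_i$ be the rectangle replacing $c_i$. If $\ell=1$ we are done. Each $A_i=C_i\cup C_{i+1}$ is a grid rectangle, hence tame. We show by induction that $C_1\cup\dots\cup C_{i+1}$ is tame, gluing $C_1\cup\dots\cup C_i$ with $A_i$ for $i\ge2$. The intersection is $C_i$, which is nonempty and connected. If two adjacent cells of the union lie in different rectangles $C_j,C_{j'}$, the edge they share lies in $c_j\cap c_{j'}$, so $c_j,c_{j'}$ are adjacent and therefore consecutive in the strand. So two adjacent cells lie in one $C_j$ or in some $C_j\cup C_{j+1}$ with $j\le i$; thus both are in $C_1\cup\dots\cup C_i$ or both in $A_i$. Lemma 3 applies. $\square$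

**Lemma 7.** Let $K$ be a finite union of pairwise point-disjoint strands. Then the set of cells not in $K$ is connected.

*Proof.* We use induction on the number of cells of $K$; for $K=\emptyset$ the claim is clear. Remove the last cell $c$ of one of the strands; what remains is again a union of pairwise point-disjoint strands. By induction two cells $x,y\notin K$ are joined by a path avoiding $K\setminus\{c\}$. If it passes through $c$, say from $x_1$ via $c$ to $x_2$, then $x_1,x_2\notin K$ are adjacent to $c$. The eight cells around $c$ form a cycle in which consecutive cells are adjacent. Which of them are in $K$? Other strands do not touch $c$. In its own strand, $c$ can be touched only by the predecessor and by the predecessor of that one. These are at most two cells and, if there are two, they are adjacent to each other and thus consecutive in the cycle (the second one is diagonal to $c$, by parity). So the rest of the cycle is connected, avoids $K$, and contains $x_1,x_2$. Reroute through it; deleting repetitions gives a path avoiding $K$. $\square$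

## 9. Refining the grid, and tracks inside a path

A path that is not a strand may come close to itself. After subdividing the grid, one can draw inside it thin curves that do not, and even several parallel ones.

Fix $m\ge2$ and $M=2m+1$. To *refine* is to divide every cell into $M\times M$ subcells and to rescale by $M$. A cell set is refined by taking all subcells of its cells; as a subset of the plane its union does not change. Since $M$ is odd, every column has a middle subcolumn.

Let $P=(c_1,\dots,c_\ell)$, $\ell\ge2$, be a path and $p\in\{2,\dots,M-1\}$. Number the $M$ subedges of each *crossing side* $c_i\cap c_{i+1}$ by $1,\dots,M$ from left to right as seen in the direction of travel from $c_i$ to $c_{i+1}$.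

**Definition.** The *track* $P\langle p\rangle$ consists of the following subcells.

* If $1<i<\ell$ and the entry and exit sides of $c_i$ are opposite: the line of $M$ subcells from the $p$-th subedge of the entry side to the $p$-th subedge of the exit side.
* If $1<i<\ell$ and these sides are perpendicular, let $v$ be the vertex where they meet. On a left turn $v$ is the left end of both sides, on a right turn the right end of both. So the $p$-th subedge is the $q$-th one counted from $v$ on both sides, with $q=p$ on a left turn and $q=M+1-p$ on a right turn. Let $(s,t)$, $1\le s,t\le M$, be the subcell that is $s$-th from $v$ in the direction of the exit side and $t$-th from $v$ in the direction of the entry side. Take $(1,q),(2,q),\dots,(q,q),(q,q-1),\dots,(q,1)$.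
* If $i=1$ or $i=\ell$: the line of subcells perpendicular to the only crossing side, starting at its $p$-th subedge, without the last subcell (so $M-1$ subcells).

For example, let $c_i$ be entered from below and left through its left side. Then $v$ is the lower left corner, $s$ counts upward and $t$ counts to the right. The subcell $(1,q)$ sits on the $q$-th subedge of the lower side, and $(q,1)$ on the $q$-th subedge of the left side. With $M=5$ and $p=2$ the track is $(1,2),(2,2),(2,1)$. On a right turn with $p=2$ we have $q=4$, and the track has the seven subcells $(1,4),(2,4),(3,4),(4,4),(4,3),(4,2),(4,1)$.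

Since $2\le p\le M-1$, also $2\le q\le M-1$. We collect the properties we need.

**(T1)** *$P\langle p\rangle$ is a path running through $c_1,\dots,c_\ell$ in this order, in each $c_i$ in one run of at least 3 subcells.* The runs have $M\ge5$, $2q-1\ge3$ or $M-1\ge4$ subcells, and the last subcell in $c_i$ and the first in $c_{i+1}$ share the $p$-th subedge of $c_i\cap c_{i+1}$.

**(T2)** *The run in $c_i$ meets the boundary of $c_i$ only in the $p$-th subedges of the crossing sides of $c_i$. These lie in the relative interior of those sides. On each crossing side only one subcell of the run (the first or the last) meets it.* In a straight or end cell the line has lateral position $p\in[2,M-1]$, so it touches no lateral side, and at an end cell the subcell at the far side has been omitted. In a turn a subcell touches the boundary only if one of its coordinates is $1$ or $M$; as $2\le q\le M-1$, only $(1,q)$ and $(q,1)$ do, each in one subedge. A subedge with number $p\ne1,M$ does not contain an end of the side.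

**(T3)** *$P\langle p\rangle$ is a strand.* Consider two subcells whose indices differ by at least 3. If they are in the same $c_i$ and on one line, they are disjoint. In a turn, $(s,q)$ and $(q,t)$ touch only if $q-s\le1$ and $q-t\le1$, and then their indices differ by $(q-s)+(q-t)\le2$. Now suppose subcells in $c_i$ and $c_j$ with $i<j$ share a point. The point is on the boundary of $c_i$, so by (T2) it is in the relative interior of a crossing side of $c_i$. Only two cells contain such a point, namely $c_i$ and one of $c_{i\pm1}$. So $j=i+1$ and the side is $c_i\cap c_{i+1}$. By (T2) the two subcells are the last of the run in $c_i$ and the first of the run in $c_{i+1}$, which are consecutive.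

**(T4)** *If $|p-p'|\ge2$, then $P\langle p\rangle$ and $P\langle p'\rangle$ are point-disjoint.* In a straight or end cell there is at least one subcell between the two lines. In a turn the corresponding $q,q'$ also differ by at least 2; let $q<q'$. The first track uses only subcells with both coordinates $\le q$, and every subcell of the second has a coordinate equal to $q'\ge q+2$. A common point of subcells in different cells $c_i,c_j$ would, by (T2), lie in the $p$-th subedge of a crossing side of $c_i$, in its relative interior; hence this side is $c_i\cap c_j$, and applying (T2) in $c_j$, the point lies in the $p'$-th subedge of the same side. These subedges are disjoint.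

**(T5)** *If $e\notin P$ is a cell, no subcell of $P\langle p\rangle$ has a point in common with $e$.* By (T2) such a point would be in the relative interior of a crossing side, and the only two cells containing it are cells of $P$.

**(T6)** Call a cell $c_i$ of a path *flat* if $1<i<\ell$ and $c_{i-1},c_{i+1}$ are its two horizontal neighbors. *If $c_i$ is flat in $P$, then $P\langle p\rangle$ contains a horizontal line of $M\ge5$ subcells of $c_i$. Its middle subcell lies in the middle subcolumn of the column of $c_i$ and is flat in $P\langle p\rangle$; its two neighbors on the track lie in $c_i$.* This is the straight case of the definition.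

**(T7)** *The part of $P\langle p\rangle$ in the cells of a nonempty contiguous subpath of $P$ is a nonempty contiguous subpath of $P\langle p\rangle$.* This follows from (T1).

## 10. Planar regions for all chains at once

For $m=3$ the regions can be written down by hand, in one column. Let
$$R_{01}:\ \text{rows }1,2,3;\quad R_{13}:\ \text{row }1;\quad R_{12}:\ \text{row }3;\quad R_{23}:\ \text{rows }3,4,5;\quad R_{02}:\ \text{row }5;\quad R_{03}:\ \text{row }7 .$$
The consecutive pairs meet as desired: $R_{01}\cap R_{13}$ is the cell in row 1, $R_{01}\cap R_{12}$ and $R_{12}\cap R_{23}$ are the cell in row 3, $R_{02}\cap R_{23}$ is the cell in row 5. Pairs with overlapping intervals are point-disjoint: rows $1,2,3$ are separated from rows 5 and 7 ($R_{01}$ against $R_{02},R_{03}$), row 5 from rows 1, 3, 7 ($R_{02}$ against $R_{13},R_{12},R_{03}$), row 1 from rows 3, 4, 5 ($R_{13}$ against $R_{12},R_{23}$), and row 7 from all others. The chains $(0,1,3)$, $(0,1,2,3)$, $(0,2,3)$, $(0,3)$ are visible in rows $1,3,5,7$.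

For larger $m$ the set $R_{bc}$ must meet each of the mutually disjoint sets $R_{0b},\dots,R_{b-1,b}$, while avoiding all $R_{ac}$ with $a<b<c$. In one column a connected set is an interval, and it cannot get around a set that lies in between. In the plane it can, as long as the sets to be avoided are thin: that is Lemma 7. The plan is to process $b=1,2,\dots$ in turn, to connect $R_{0b},\dots,R_{b-1,b}$ by one strand $\alpha_b$ that avoids everything it must avoid, and to let the $R_{bc}$, $c>b$, be parallel tracks inside $\alpha_b$.

**Lemma 8.** For every $m\ge2$ there are an even $\rho$, a column $j_0$, and finite sets $R_{ab}$ ($0\le a<b\le m$) of cells in rows $1,\dots,\rho$ with: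

* (P1) every $R_{ab}$ is tame;
* (P2) if $(a,b)\ne(c,d)$ and the open intervals $(a,b),(c,d)$ intersect, then $R_{ab}$ and $R_{cd}$ are point-disjoint;
* (P3) for $a<b<c$, $R_{ab}\cap R_{bc}$ is nonempty and connected;
* (P4) for every chain $s=(a_0<\dots<a_q)$ there is a row $i(s)$ with $(i(s),j_0)\in R_{a_{l-1}a_l}$ for $1\le l\le q$;
* (P5) $(2p-1,j)\in R_{ab}\iff(2p,j)\in R_{ab}$ for all integers $p,j$.

*Proof.* The sets are constructed in stages, refining the grid several times. At stage $b$ ($1\le b\le m$) the sets $R_{ac}$ with $a<b$, $a<c\le m$ are given. Call $R_{ac}$ *alive* if $c\ge b$ and *dead* if $c<b$. We require: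

* (I1) Every alive $R_{ac}$ is a strand; every dead one is obtained from a strand by refinements.
* (I2) If $(a,c)\ne(a',c')$, $a,a'<b$ and the open intervals $(a,c),(a',c')$ intersect, then $R_{ac},R_{a'c'}$ are point-disjoint. In particular alive strands are pairwise point-disjoint, as their intervals contain $(b-1,b)$.
* (I3) If $a<a'<c$ and $a'<b$, then $R_{aa'}\cap R_{a'c}$ is nonempty and connected; if $R_{a'c}$ is alive, it is a contiguous subpath of $R_{a'c}$.
* (I4) There is a column $j_0$, and for every sequence $s=(0=a_0<\dots<a_l)$, $l\ge1$, with $a_{l-1}<b\le a_l\le m$ there is a cell $u(s)$ in column $j_0$ that lies in $R_{a_{i-1}a_i}$ for $1\le i\le l$ and is flat in the (alive) strand $R_{a_{l-1}a_l}$.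

An alive $R_{ac}$ contains a flat cell, by (I4) for $s=(0,c)$ or $s=(0,a,c)$. So it has at least three cells, and tracks of paths containing it are defined.

**Step 1: thinning, an operation that keeps (I1)–(I4) while making room.** Suppose we are at stage $b$ and are given paths, no two having a common cell, such that every alive strand is a contiguous subpath of one of them. *Thinning* means: refine all sets; then replace every alive strand $R\subset P$, $P$ being the given path containing it, by the part of $P\langle2\rangle$ in the cells of $R$; replace $j_0$ by its middle subcolumn, and every $u(s)$ by the middle subcell of the track in $u(s)$. Dead sets are only refined. We check that (I1)–(I4) still hold.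

(I1): The new alive sets are contiguous subpaths of $P\langle2\rangle$ by (T7), and $P\langle2\rangle$ is a strand by (T3). Dead sets were refined once more.

(I2): The new sets are contained, as plane sets, in the old ones.

(I3): $R_{aa'}$ is dead, as $a'<b$. If $R_{a'c}$ is alive, the old intersection is a contiguous subpath of $R_{a'c}$, hence of $P$, and the new intersection is the part of $P\langle2\rangle$ in its cells; apply (T7). If $R_{a'c}$ is dead, the new intersection is the refinement of a nonempty connected set.

(I4): The cell $u(s)$ is flat in $R_{a_{l-1}a_l}$, hence flat in the path $P$ containing this strand. By (T6) the new cell is in the new column $j_0$ and is flat in $P\langle2\rangle$, and its two neighbors on the track lie in $u(s)$; so it is flat in the new strand. It lies in the refined sets $R_{a_{i-1}a_i}$, $i<l$, which are dead because $a_i\le a_{l-1}<b$.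

**Step 2: the start, which produces stage 1.** Let $\alpha_0$ be a path of three cells in one row, $u(0)$ its middle cell and $j_0$ the column of $u(0)$. Refine, and put $R_{0c}=\alpha_0\langle2c\rangle$ for $1\le c\le m$; this is allowed since $2\le2c\le2m=M-1$. Let $u(0,c)$ be the middle subcell of $R_{0c}$ in $u(0)$, and replace $j_0$ by its middle subcolumn. All these sets are alive at stage 1. (I1) is (T3); (I2) is (T4), since the numbers $2c$ differ by at least 2; (I3) is void, as $a<a'<1$ is impossible; in (I4) only the sequences $(0,c)$ occur, and (T6) applies.

For the next two steps let $1\le b\le m-1$ and suppose stage $b$ is given.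

**Step 3: connecting, which produces one strand through all $R_{ab}$, $a<b$.** For $a=0,1,\dots,b-1$ we obtain, after thinnings, a strand $\beta_a$ that contains $R_{0b},\dots,R_{ab}$ as contiguous subpaths and is point-disjoint from all other alive strands.

Let $\beta_0=R_{0b}$; this works by (I2). Suppose $\beta_{a-1}$ is given, $a\ge1$. Let $K$ be the union of $\beta_{a-1}$, $R_{ab}$ and all alive strands other than $R_{0b},\dots,R_{ab}$; these are pairwise point-disjoint strands. Let $x$ be the last cell of $\beta_{a-1}$ and $x'$ the first cell of $R_{ab}$. A cell of $K$ adjacent to $x$ belongs to $\beta_{a-1}$, and is its predecessor there, because non-consecutive cells of a strand are not adjacent. So $x$ has a neighbor outside $K$; likewise $x'$. By Lemma 7 there is a path $g_1,\dots,g_k$ ($k\ge1$) of cells outside $K$ with $g_1$ adjacent to $x$ and $g_k$ adjacent to $x'$. Then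
$$P=(\beta_{a-1},g_1,\dots,g_k,R_{ab})$$
is a path. It need not be a strand, since the cells $g_i$ may touch anything. That is what thinning repairs: apply it to $P$ and the alive strands not contained in $P$; these paths have no common cells, and each alive strand is a contiguous subpath of one of them. Put $\beta_a=P\langle2\rangle$. It is a strand by (T3). The other alive strands now lie, as plane sets, in cells not in $P$, so by (T5) $\beta_a$ is point-disjoint from them. By (T7) the new $R_{0b},\dots,R_{ab}$ are contiguous subpaths of $\beta_a$.

Put $\alpha_b=\beta_{b-1}$.

**Step 4: new strands, which produce stage $b+1$.** The paths $\alpha_b$ and $R_{ac}$ ($a<b<c$) are pairwise point-disjoint strands. Refine all sets. Replace each $R_{ac}$ with $a<b<c$ by $R_{ac}\langle2\rangle$. The sets $R_{ab}$, which are dead at stage $b+1$, and the sets dead before are only refined. Put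
$$R_{bc}=\alpha_b\langle2(c-b)\rangle\qquad(b<c\le m),$$
which is allowed since $2\le2(c-b)\le M-1$. Replace $j_0$ by its middle subcolumn. At stage $b+1$ the sequences in (I4) are those with $a_{l-1}\le b<a_l$. For $s=(a_0,\dots,a_l)$ with $a_{l-1}<b<a_l$ replace $u(s)$ by the middle subcell of $R_{a_{l-1}a_l}\langle2\rangle$ in $u(s)$. For $s=(a_0,\dots,a_{l-1},c)$ with $a_{l-1}=b$ we have $l-1\ge1$, and $(a_0,\dots,a_{l-1})$ is a sequence of stage $b$; let $u(s)$ be the middle subcell of $R_{bc}$ in the cell $u(a_0,\dots,a_{l-1})$ of stage $b$. This cell is flat in $R_{a_{l-2}b}$, hence in $\alpha_b$.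

**Step 5: checking stage $b+1$.**

(I1): The alive sets are tracks, hence strands by (T3); the sets $R_{ab}$ are refinements of strands, and the others were refined once more.

(I2): For $R_{bc},R_{bc'}$ with $c\ne c'$ use (T4). For $R_{bc},R_{ad}$ with $a<b$ the intervals meet only if $d>b$, and then $R_{ad}$ was point-disjoint from $\alpha_b$; the new sets are contained in the old $\alpha_b$ and $R_{ad}$. For all other pairs the new sets are contained in the old ones.

(I3): Let $a<a'<c$ and $a'\le b$. If $a'=b$, then $R_{ab}\cap R_{bc}$ is the part of a track of $\alpha_b$ in the cells of the contiguous subpath $R_{ab}$, so (T7) applies. If $a'<b<c$, argue as in Step 1 with $P=R_{a'c}$: the new intersection is the part of $R_{a'c}\langle2\rangle$ in the cells of the old intersection. If $a'<b$ and $c\le b$, both sets were only refined, and the intersection is the refinement of a nonempty connected set.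

(I4): By (T6) the new $u(s)$ is in the new column $j_0$ and flat in the strand belonging to the last pair of $s$. In the first case it lies in the old $u(s)$, hence in the refined sets $R_{a_{i-1}a_i}$, $i<l$, which are dead since $a_i\le a_{l-1}<b$. In the second case it lies in the old $u(a_0,\dots,a_{l-1})$, hence in $R_{a_{i-1}a_i}$ for $i\le l-1$; these sets were only refined, since $a_i\le b$.

**Step 6: the end.** At stage $m$ all $R_{ab}$ are defined. (I2) gives (P2), (I3) gives (P3), and (I4) for the sequences ending in $a_l=m$, which are exactly the chains, gives (P4) with the rows of the cells $u(s)$. Translate so that all cells are in rows $\ge1$ and columns $\ge1$, and cut every cell into two by a horizontal line, so that old row $p$ becomes the rows $2p-1,2p$. Then (P5) holds, (P2) and (P3) are unaffected, and (P4) holds with one of the two halves of $u(s)$. Each $R_{ab}$ is obtained from a strand by inserting equally many grid lines in every row, and equally many in every column, so (P1) holds by Lemma 6. Take $\rho$ even and large enough. $\square$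

## 11. Stretching one column

Let all $R_{ab}$ lie in columns $1,\dots,J_0$. Let $Z\ge2$ and $\delta:\{1,\dots,Z\}\to\{0,\dots,\rho\}$ with $\delta(1)=\delta(Z)=0$ and $|\delta(t+1)-\delta(t)|\le1$. The columns $y=j_0-1+t$, $1\le t\le Z$, form the *zone*. For a column $y$ define
$$(\pi(y),\Delta(y))=\begin{cases}(y,0)&y<j_0,\\(j_0,\delta(t))&y=j_0-1+t,\ 1\le t\le Z,\\(y-Z+1,0)&y\ge j_0+Z.\end{cases}$$

**Definition.** For a set $A$ of cells in rows $1,\dots,\rho$ put $A^\delta=\{(i+\Delta(y),y):(i,\pi(y))\in A\}$.

So column $j_0$ is copied $Z$ times, and the $t$-th copy is raised by $\delta(t)$; the columns to the right are pushed away. For example, if $A$ has just the cells $(1,j_0),(2,j_0)$ in column $j_0$ and $\delta=(0,1,0)$, the zone of $A^\delta$ has rows $1,2$, then rows $2,3$, then rows $1,2$. Consecutive columns share row 2, so this piece is connected. If $A$ had only $(1,j_0)$, the copies would be in rows $1,2,1$ and touch only at corners. This is why (P5) was arranged.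

A cell $(i',y)$ is in $A^\delta$ exactly when $(i'-\Delta(y),\pi(y))\in A$; hence $(A\cap B)^\delta=A^\delta\cap B^\delta$. Also $|\Delta(y+1)-\Delta(y)|\le1$ for all $y$, and $A^\delta$ lies in rows $1,\dots,2\rho$.

**Lemma 9.** The sets $R_{ab}^\delta$ satisfy (P1), (P2), (P3).

*Proof.* All sets $A,B$ below are sets $R_{ab}$ or $R_{ab}\cap R_{bc}$, and they have property (P5).

**Step 1: point-disjointness (P2).** Let $A,B$ be point-disjoint, and suppose cells of $A^\delta,B^\delta$ in columns $y,y'$ share a point; so $|y-y'|\le1$. They come from $(i,\pi(y))\in A$ and $(i',\pi(y'))\in B$, and $|\pi(y)-\pi(y')|\le1$. Let $p=\lceil i/2\rceil$, $p'=\lceil i'/2\rceil$. By (P5), $A$ contains rows $2p-1,2p$ of column $\pi(y)$, and $B$ contains rows $2p'-1,2p'$ of column $\pi(y')$. If $|p-p'|\le1$, some of these rows are equal or neighboring, so cells of $A$ and $B$ touch, a contradiction. So $|p-p'|\ge2$ and $|i-i'|\ge3$. Hence the rows $i+\Delta(y)$ and $i'+\Delta(y')$ differ by at least 2, and the two cells share no point, a contradiction.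

**Step 2: describe $A^\delta$ in the zone by bands.** A *run* is a maximal set $\tau$ of consecutive rows with $(i,j_0)\in A$ for $i\in\tau$. By (P5) runs are unions of pairs $\{2p-1,2p\}$. So they have length $\ge2$, and rows of different runs differ by at least 3. The *band* $B_\tau$ is the set of cells
$$[i,t]:=(i+\delta(t),\,j_0-1+t),\qquad i\in\tau,\ 1\le t\le Z.$$
The zone part of $A^\delta$ is the union of the bands. In each column a band is an interval of at least two rows, shifted by at most 1 from one column to the next. So consecutive columns of a band have a common row, and bands are connected. Cells of different bands in the same or consecutive columns have rows differing by at least $3-1=2$, so they have no common point. Hence adjacent cells of $A^\delta$ in the zone, and likewise the cells of a block of $A^\delta$ in the zone, lie in one band.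

**Step 3: connectivity, and (P3).** Let $A$ be connected. Assign to a cell of $A$ outside column $j_0$ its copy in $A^\delta$, and to a cell of $A$ in column $j_0$ the band of its run. Since $\Delta=0$ in the columns $j_0-1,\ j_0,\ j_0+Z-1,\ j_0+Z$, adjacent cells of $A$ are assigned the same band (both in column $j_0$), or adjacent cells (both outside), or a band and a cell adjacent to a cell of the band: to $[i,1]=(i,j_0)$ for column $j_0-1$, and to $[i,Z]=(i,j_0+Z-1)$ for column $j_0+1$. So $A^\delta$ is connected. With $A=R_{ab}\cap R_{bc}$ this gives (P3), because $A^\delta=R_{ab}^\delta\cap R_{bc}^\delta$ and it is nonempty.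

**Step 4: for (P1), turn a closed cochain on $A^\delta$ into a cochain on $A$.** Let $A$ be tame and $d'$ a closed cochain on $A^\delta$. On a band $B_\tau$ it has a potential $g_\tau$. Indeed one column is a path of cells. From one column extend to the next using the horizontal edge in one common row and the vertical edges. For the other common rows the horizontal edges are correct because the common rows are consecutive and the corresponding blocks lie in $A^\delta$.

For cells $c$ of $A$ outside column $j_0$ let $c'$ be the copy of $c$ in $A^\delta$, and put $r_i=(i,j_0+1)'=(i,j_0+Z)$. Define a cochain $d$ on $A$ as follows: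

* $d(c,e)=d'(c',e')$ if $c,e$ are outside column $j_0$;
* on edges inside column $j_0$ or between columns $j_0-1$ and $j_0$, $d$ equals $d'$ on the corresponding edges, with $[i,1]=(i,j_0)$ as the copy of $(i,j_0)$;
* $d\big((i,j_0),(i,j_0+1)\big)=g_\tau[i,Z]-g_\tau[i,1]+d'([i,Z],r_i)$ for $i\in\tau$, and the negative for the reversed edge.

**Step 5: $d$ is closed.** A block of $A$ not meeting column $j_0$, or in columns $j_0-1,j_0$, corresponds to a block of $A^\delta$ (with $[i,1]$ for $(i,j_0)$) with the same values. Consider a block in columns $j_0,j_0+1$ and rows $i,i+1$. These rows belong to one run $\tau$, and $d((i+1,j_0),(i,j_0))=g_\tau[i,1]-g_\tau[i+1,1]$. So the sum of $d$ in the order $(i,j_0),(i,j_0+1),(i+1,j_0+1),(i+1,j_0)$ is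
$$g_\tau[i,Z]-g_\tau[i+1,Z]+d'([i,Z],r_i)+d'(r_i,r_{i+1})+d'(r_{i+1},[i+1,Z])=0,$$
because the first difference is $d'([i+1,Z],[i,Z])$, so that this is the sum of $d'$ around the block $[i,Z],r_i,r_{i+1},[i+1,Z]$ of $A^\delta$.

**Step 6: carry the potential back.** Since $A$ is tame, $d$ has a potential $g$. Put $g'(c')=g(c)$ for $c$ outside column $j_0$, and $g'=g_\tau-g_\tau[i,1]+g(i,j_0)$ on $B_\tau$. The constant does not depend on $i\in\tau$, because $g_\tau[\cdot,1]$ and $g(\cdot,j_0)$ have the same differences. We claim that $g'$ is a potential for $d'$. This is clear outside the zone, inside bands, and between columns $j_0-1$ and $j_0$, where $g'[i,1]=g(i,j_0)$. On the edges leaving the zone to the right,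
$$g'(r_i)-g'[i,Z]=g(i,j_0+1)-g(i,j_0)-g_\tau[i,Z]+g_\tau[i,1]=d'([i,Z],r_i).$$
By Step 2 these are all edges of $A^\delta$. So $d'$ is exact, and with Step 3, $A^\delta$ is tame. $\square$

## 12. Assembling the complex

Let $m=m(\theta)$ from Lemma 5, and $\rho,j_0,J_0,R_{ab},i(s)$ as in Lemma 8 and Section 11. Let $S$ be the set of chains, $k=2\rho+4$, and $\mathcal W=S^k$, the set of *words* $w=(w_1,\dots,w_k)$. Note that $\rho$ depends only on $m$, hence only on $\theta$, and not on $k$.

**Step 1: stretchings that make every word visible in row $\rho$.** Enumerate $\mathcal W=\{w^1,\dots,w^{|\mathcal W|}\}$ and put $t_{w^l}=1+l\rho$ and $Z=1+(|\mathcal W|+1)\rho$. For $h=1,\dots,k$ choose $\delta_h:\{1,\dots,Z\}\to\{0,\dots,\rho\}$ with steps at most 1 and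
$$\delta_h(1)=\delta_h(Z)=0,\qquad\delta_h(t_w)=\rho-i(w_h)\quad\text{for all }w\in\mathcal W.$$
This is possible: the prescribed values lie in $[0,\rho-1]$ and the prescribed places $1,1+\rho,1+2\rho,\dots,Z$ are $\rho$ apart, so we can move from each value to the next by monotone steps of size at most 1. Put $R^h_{ab}=R_{ab}^{\delta_h}$. For the cell $P_w=(\rho,\,j_0-1+t_w)$ we have
$$P_w\in R^h_{a_{l-1}a_l}\quad\text{for all }h\text{ and all consecutive }a_{l-1},a_l\text{ in the chain }w_h, \tag{6}$$
since by definition this means $(\rho-\delta_h(t_w),j_0)=(i(w_h),j_0)\in R_{a_{l-1}a_l}$, which is (P4).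

**Step 2: the slabs.** Let $J=J_0+Z-1$; all $R^h_{ab}$ lie in columns $1,\dots,J$. Let $\Sigma$ be rows $1,\dots,2\rho$, $\Sigma^+$ rows $-1,\dots,2\rho$, and $\Lambda$ row $-1$, each with columns $1,\dots,J$. Put $T_h=(h-1)(m+1)$ and $X=T_k+m$. The slabs (time interval; region) are:

* $S_0=([-1,0];\,\Sigma^+)$ and $S_k=([X,X+1];\,\Sigma^+)$;
* $S_h=([T_h+m,T_{h+1}];\,\Sigma)$ for $0<h<k$;
* $H=([0,X];\,\Lambda)$;
* $V^h_{ab}=([T_h+a,T_h+b];\,R^h_{ab})$ for $1\le h\le k$, $0\le a<b\le m$.

Let $\mathcal B$ be the set of all boxes $I\times c$ of these slabs.

**Step 3: $\mathcal B$ is a box complex.** First, two distinct slabs whose time intervals have intersecting interiors have point-disjoint regions. For $V^h_{ab},V^h_{cd}$ this is (P2) and Lemma 9. For $H$ versus $V^h_{ab}$ or $S_h$ ($0<h<k$) it holds because row $0$ separates row $-1$ from the rows $\ge1$. All other pairs of distinct slabs have time intervals with disjoint interiors: $V^h_{ab}$ lives in $[T_h,T_h+m]$, the slab $S_h$ with $0<h<k$ in $[T_h+m,T_h+m+1]$, and $S_0,S_k$ before $0$ and after $X$.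

Now let distinct boxes $I\times c$ and $I'\times c'$ meet. Either they belong to the same slab and $I=I'$. Or they belong to different slabs; then, as $c\cap c'\ne\emptyset$, the regions are not point-disjoint, so $I,I'$ have disjoint interiors, and $I\cap I'$ is a common endpoint. In both cases $I\cap I'$ is a face of both intervals. Since $c\cap c'$ is a common face of the two cells, $(I\cap I')\times(c\cap c')$ is a face of both boxes.

**Step 4: the walls.** All regions are tame, by Lemma 9 or as grid rectangles. The following pairs of slabs are consecutive, and the set $W_{uv}$ of common cells is nonempty and connected: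

* $S_{h-1},V^h_{0b}$ at time $T_h$, with $W_{uv}=R^h_{0b}$;
* $V^h_{ab},V^h_{bc}$ at time $T_h+b$, with $W_{uv}=R^h_{ab}\cap R^h_{bc}$, by (P3);
* $V^h_{am},S_h$ at time $T_h+m$, with $W_{uv}=R^h_{am}$;
* $S_0,H$ at time $0$, and $H,S_k$ at time $X$, with $W_{uv}=\Lambda$.

## 13. The count that excludes a circular $r$-coloring

**Proof of Theorem 2.** We show that $G(\mathcal B)$ has no circular $r$-coloring. Suppose $f$ is one. (For the question as posed, $r=3$, $\theta=\frac13$, and $f$ is a proper 3-coloring.) Lemma 4 provides heights $\varphi_v$ for all slabs and odd wall numbers $n_{uv}$ for the pairs listed in Step 4 of Section 12.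

**Step 1: read off a weighting in each layer.** For each $h$ put
$$\nu_h(\bot,0b)=n_{S_{h-1}V^h_{0b}},\qquad\nu_h(ab,bc)=n_{V^h_{ab}V^h_{bc}},\qquad\nu_h(am,\top)=n_{V^h_{am}S_h}.$$
All are odd, so this is a weighting. Let $N_h(s)$ be the corresponding chain sums, and put $\eta=n_{S_0H}+n_{HS_k}$.

**Step 2: compare the layers with $H$ along every word.** Let $w\in\mathcal W$ and $Q_w=(-1,\,j_0-1+t_w)$. By (6), the slabs $S_0$, those of chain $w_1$ in layer 1, $S_1$, those of chain $w_2$ in layer 2, and so on up to $S_k$, all contain $P_w$ in their regions. There are $\sum_h|w_h|$ walls in this sequence, and their wall numbers add up to $\sum_hN_h(w_h)$. So (3) at $P_w$ gives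
$$\Big|\varphi_{S_k}(P_w)-\varphi_{S_0}(P_w)-\tfrac r2\sum_hN_h(w_h)\Big|\le\Big(\sum_h|w_h|\Big)\left(\tfrac r2-1\right).$$
The slabs $S_0,H,S_k$ contain $Q_w$, and (3) at $Q_w$ gives
$$\Big|\varphi_{S_k}(Q_w)-\varphi_{S_0}(Q_w)-\tfrac r2\,\eta\Big|\le2\left(\tfrac r2-1\right).$$
In $\Sigma^+$ the cells $P_w,Q_w$ are joined by a vertical path of $\rho+1$ adjacencies, so $|\varphi(P_w)-\varphi(Q_w)|\le(\rho+1)(\frac r2-1)$ for $\varphi=\varphi_{S_0}$ and $\varphi=\varphi_{S_k}$. Combining the four estimates and dividing by $\frac r2$,
$$\Big|\sum_{h=1}^kN_h(w_h)-\eta\Big|\le\theta\Big(\sum_{h=1}^k|w_h|+2+2(\rho+1)\Big)=\theta\Big(\sum_{h=1}^k|w_h|+2\rho+4\Big)\qquad\text{for all }w\in\mathcal W. \tag{7}$$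

**Step 3: choose the extreme words.** Let $\lambda_h=\max_s(N_h(s)-\theta|s|)$ and $\mu_h=\min_s(N_h(s)+\theta|s|)$. All words are available, so we may apply (7) to the word whose $h$-th letter attains $\lambda_h$ for every $h$, and to the word whose $h$-th letter attains $\mu_h$ for every $h$:
$$\sum_h\lambda_h\le\eta+\theta(2\rho+4),\qquad\sum_h\mu_h\ge\eta-\theta(2\rho+4).$$
By Lemma 5 each $\lambda_h-\mu_h\ge1$. With $\theta<\frac12$ we get
$$k\le\sum_{h=1}^k(\lambda_h-\mu_h)\le2\theta(2\rho+4)<2\rho+4=k,$$
a contradiction. $\square$

With $r=3$ and Lemma 1 this proves Theorem 1: the minimum number of colors for 3-dimensional box graphs is $4$.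

## 14. Circular colorings as integer homomorphisms

Recall that $H_1(K_G;\mathbb Z)$ is the group of integer cycles of $G$ (integer combinations of oriented edges with zero boundary) modulo the subgroup generated by the 4-cycles. The cycle group is generated by the fundamental cycles of a spanning forest, so $H_1(K_G;\mathbb Z)$ is generated by classes of closed walks. For $G$ a 4-cycle the group is $0$. For the ring of nine there are no 4-cycles, the group is $\mathbb Z$, generated by the ring $\gamma$, and Theorem 3 with $r=3$ allows $c(\gamma)\in\{\pm1,\pm3\}$: going $|k|$ times around, possibly with backtracking, gives a length that is at least $9|k|$ and has the parity of $k$, so no further condition arises.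

**Proof of Theorem 3.**

**Step 1: from a circular coloring to $c$.** Given $f$, define $d$ as in Section 3. Summation of $d$ is a homomorphism from the cycle group to $\mathbb R$. It vanishes on 4-cycles by Lemma 2, so it induces a homomorphism on $H_1(K_G;\mathbb Z)$. Put $c(\gamma)=\frac2r\sum_\gamma d$. By Lemma 2, for a closed walk $c(\gamma)$ is an integer with $c(\gamma)\equiv\ell(\gamma)\pmod2$ and $|c(\gamma)|\le\theta\,\ell(\gamma)=(1-\frac2r)\ell(\gamma)$. As closed walks generate, $c$ is integer valued.

**Step 2: from $c$ to deviations.** Conversely let $c$ be given. Choose an antisymmetric integer function $\omega$ on oriented edges with $\sum_\gamma\omega=c(\gamma)$ for all closed walks: take $\omega=0$ on a spanning forest, and on every other oriented edge the value of $c$ on its fundamental cycle, traversed in the direction of that edge. Every closed walk is, as a cycle, an integer combination of fundamental cycles, so the equation holds for all closed walks.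

We look for real numbers $y(B)$ with
$$y(B)-y(A)\le\omega^*(A,B):=\left(\tfrac r2-1\right)-\tfrac r2\,\omega(A,B)\qquad\text{for all oriented edges }(A,B).$$
For a closed walk the total of $\omega^*$ is $(\frac r2-1)\ell(\gamma)-\frac r2c(\gamma)\ge0$. Let $y(B)$ be the minimum of the total of $\omega^*$ over all walks ending at $B$, with any starting vertex and length $\ge0$. The minimum exists: removing a closed subwalk does not increase the total, so it suffices to consider the finitely many walks without repeated vertices. Extending a walk ending at $A$ by the edge to $B$ shows $y(B)\le y(A)+\omega^*(A,B)$.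

Put $d(A,B)=y(B)-y(A)+\frac r2\omega(A,B)$. This is antisymmetric and at most $\frac r2-1$, so $|d|\le\frac r2-1$.

**Step 3: from deviations to a circular coloring.** Along a closed walk $\sum(d+\frac r2)=\frac r2\big(c(\gamma)+\ell(\gamma)\big)\in r\mathbb Z$, because $c(\gamma)+\ell(\gamma)$ is even. Reversing an edge replaces $d+\frac r2$ by $-d+\frac r2\equiv-(d+\frac r2)\pmod r$, since the two add up to $r$. So we may set $f=0$ at one vertex of each component and define $f$ elsewhere by adding $d+\frac r2$ modulo $r$ along any walk from it; the result does not depend on the walk. On every edge $f(B)-f(A)\equiv d(A,B)+\frac r2\in[1,r-1]$ modulo $r$, so $f$ is a circular $r$-coloring.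

**Step 4: the case $r=3$.** A proper 3-coloring is a circular 3-coloring, as noted in Section 2. Conversely, take representatives $f\in[0,3)$ of a circular 3-coloring. Then $\lfloor f\rfloor\in\{0,1,2\}$ is a proper 3-coloring, since adjacent vertices with equal floors would be at distance less than $1$. $\square$
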